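\title{Two pieces suffice: the Hilbert cube $\sigma$-embeds into $\mathbb{N}_{\mathrm{cof}}^{\omega}$}

\begin{abstract}
We show that the Hilbert cube is the union of two subspaces, each computably homeomorphic to a subspace of $\mathbb{N}_{\mathrm{cof}}^{\omega}$, the countable power of the natural numbers with the cofinite topology. The same holds for every computable metric space. It follows that every almost-total enumeration degree is graph-cototal, which answers a question of Miller. One piece is not enough, and the converse $\sigma$-embedding fails, so the inclusion of degree classes is proper. We also characterize the separable metric spaces that embed topologically in $\mathbb{N}_{\mathrm{cof}}^{\omega}$.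
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{represented space} $\mathbf{X}=(X,\delta_X)$ is a set $X$ with a surjective partial map $\delta_X:\subseteq\mathbb{N}^{\mathbb{N}}\to X$. If $\delta_X(p)=x$, then $p$ is a \emph{name} of $x$. A subset of $X$ carries the restricted representation, in which each point keeps its names, and is then called a \emph{subspace}. A map $h$ between represented spaces is \emph{computable} if it has a computable \emph{realizer}: a machine that reads any name of a point $x$ in the domain of $h$ and writes, symbol by symbol, a name of $h(x)$. A \emph{computable homeomorphism} is a bijection that is computable in both directions. Its restriction to a subspace is a computable homeomorphism onto the image.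

We say that $\mathbf{X}$ \emph{$\sigma$-embeds} into $\mathbf{Y}$ if $\mathbf{X}=\bigcup_{n\in\mathbb{N}}\mathbf{X}_n$ for subspaces $\mathbf{X}_n$, each computably homeomorphic to some subspace $\mathbf{Y}_n$ of $\mathbf{Y}$. Pieces may be repeated, so a decomposition into finitely many pieces also qualifies. The following spaces occur.
\begin{itemize}
\item The Hilbert cube $Q=[0,1]^\omega$ with the metric $d(x,y)=\sum_i 2^{-i-1}|x_i-y_i|$. A \emph{rational point} has rational coordinates, finitely many of them nonzero. A \emph{Cauchy name} of $x$ is a sequence of codes of rational points $z_n$ with $d(x,z_n)<2^{-n}$. The spaces $[0,1]$ and $[0,1]^n$ are represented in the same way.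
\item The space $\mathbb{N}_{\mathrm{cof}}$ of natural numbers with the cofinite topology, whose closed sets are $\mathbb{N}$ and the finite sets. A name of $n$ is an enumeration of $\mathbb{N}\setminus\{n\}$, that is, a sequence with range $\mathbb{N}\setminus\{n\}$.
\item The product $\mathbb{N}_{\mathrm{cof}}^\omega$. Its points are the functions $f:\mathbb{N}\to\mathbb{N}$, and $p$ is a name of $f$ if for every $i$ the sequence $j\mapsto p(\langle i,j\rangle)$ is a name of $f(i)$, where $\langle\cdot,\cdot\rangle$ is a fixed computable pairing bijection.
\end{itemize}
A name of $f\in\mathbb{N}_{\mathrm{cof}}^\omega$ reveals every value that $f(i)$ does not take, and at no finite stage does it determine the value that $f(i)$ takes. This paper answers the following question from \cite{slides}.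
\begin{quote}
\emph{Does $[0,1]^\omega$ $\sigma$-embed into $\mathbb{N}_{\mathrm{cof}}^\omega$?}
\end{quote}

\subsection{What the question says about degrees}\label{sec:degrees}

For $x\in\mathbf{X}$ and $y\in\mathbf{Y}$ write $x\le_T y$ if some partial computable $F:\subseteq\mathbf{Y}\to\mathbf{X}$ has $F(y)=x$, and let $\mathrm{Spec}(\mathbf{X})$ be the set of degrees of the points of $\mathbf{X}$. Such a reduction may depend on the point, and there are countably many machines; this is the freedom that the countably many pieces of a $\sigma$-embedding provide.

For $A,B\subseteq\mathbb{N}$, recall that $A$ is \emph{enumeration reducible} to $B$ if one computable procedure turns every enumeration of $B$ into an enumeration of $A$. An enumeration degree is \emph{total} if it contains the graph of a function $\mathbb{N}\to\mathbb{N}$, and \emph{graph-cototal} if it contains the complement of such a graph. A degree $\mathbf{a}$ is \emph{almost total} if $\mathbf{a}\vee\mathbf{b}$ is total for every total $\mathbf{b}\not\le\mathbf{a}$; we need this definition only to read (B2) below. We use three background results in the form stated in \cite{slides}.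
\begin{itemize}
\item[(B1)] (Kihara and Pauly) $\mathrm{Spec}(\mathbf{X})\subseteq\mathrm{Spec}(\mathbf{Y})$ if and only if $\mathbf{X}$ $\sigma$-embeds into $\mathbf{Y}$.
\item[(B2)] $\mathrm{Spec}([0,1]^\omega)$ is the set of \emph{continuous degrees}. By Andrews, Igusa, Miller and Soskova, these are exactly the almost-total enumeration degrees.
\item[(B3)] (Kihara, Ng and Pauly) $\mathrm{Spec}(\mathbb{N}_{\mathrm{cof}}^\omega)$ is the set of graph-cototal enumeration degrees.
\end{itemize}
Hence the question is equivalent to Miller's question of whether all almost-total enumeration degrees are graph-cototal.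

\subsection{The simplest cases}\label{sec:simple}

The subspace $\{0,1\}$ of $\mathbb{N}_{\mathrm{cof}}$ is computably discrete: given a name of $b\in\{0,1\}$, wait until $0$ or $1$ appears; the number that appears is $1-b$. So Cantor space $\{0,1\}^\omega$, in which every point is its own name, is computably homeomorphic to a subspace of $\mathbb{N}_{\mathrm{cof}}^\omega$.

The binary expansion of an irrational $t\in[0,1]$ is computable from a Cauchy name, because every comparison of $t$ with a dyadic rational terminates, and the expansion gives back a Cauchy name. This handles the finite-dimensional cubes. For a set $S\subseteq\{0,\dots,n-1\}$ and rationals $(r_i)_{i\in S}$, consider the points $x\in[0,1]^n$ with $x_i=r_i$ for $i\in S$ and $x_i$ irrational for $i\notin S$. The expansions of the irrational coordinates embed this set computably in Cantor space, and there are countably many such sets. So $[0,1]^n$ $\sigma$-embeds into $\mathbb{N}_{\mathrm{cof}}^\omega$.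

For $Q$ this recipe produces uncountably many pieces, since $S$ now ranges over all subsets of $\mathbb{N}$. Moreover, we will see in Section~\ref{sec:partitions} that every continuous map from a compact connected metric space to $\mathbb{N}_{\mathrm{cof}}^\omega$ is constant. Each piece of a $\sigma$-embedding of $Q$ must therefore avoid all arcs, and countably many such pieces must cover infinitely many dimensions. One would guess that the answer is no.

\subsection{Results}

The answer is yes, and two pieces suffice.

\begin{theorem}\label{thm:main}
$[0,1]^\omega=\mathbf{X}_0\cup\mathbf{X}_1$ with each $\mathbf{X}_\varepsilon$ computably homeomorphic to a subspace of $\mathbb{N}_{\mathrm{cof}}^\omega$. Hence $[0,1]^\omega$ $\sigma$-embeds into $\mathbb{N}_{\mathrm{cof}}^\omega$.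
\end{theorem}

By (B1)--(B3), Theorem~\ref{thm:main} answers Miller's question positively.

\begin{corollary}\label{cor:degrees}
Every almost-total enumeration degree is graph-cototal.
\end{corollary}

A \emph{computable metric space} is a metric space $(X,d_X)$ with a dense sequence $(a_i)$ such that the reals $d_X(a_i,a_j)$ are uniformly computable; $p$ is a name of $x$ if $d_X(x,a_{p(n)})<2^{-n}$ for all $n$.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] Every computable metric space is the union of two subspaces, each computably homeomorphic to a subspace of $\mathbb{N}_{\mathrm{cof}}^\omega$.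
\item[(2)] The number two is optimal. No represented space with a subspace computably homeomorphic to $[0,1]$, in particular not $[0,1]^\omega$, is computably homeomorphic to a subspace of $\mathbb{N}_{\mathrm{cof}}^\omega$.
\item[(3)] $\mathbb{N}_{\mathrm{cof}}^\omega$ is not a countable union of Hausdorff subspaces. Hence it does not $\sigma$-embed into $[0,1]^\omega$, and the continuous degrees form a proper subclass of the graph-cototal degrees.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:top}
For a separable metric space $X$, the following are equivalent.
\begin{enumerate}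
\item[(i)] $X$ embeds topologically in $\mathbb{N}_{\mathrm{cof}}^\omega$.
\item[(ii)] Every open subset of $X$ is a countable disjoint union of closed subsets of $X$.
\item[(iii)] For every $\epsilon>0$, $X$ has a countable partition into closed sets of diameter at most $\epsilon$.
\end{enumerate}
\end{theorem}

Throughout, ``countable'' includes ``finite'', and members of a partition or of a disjoint family may be empty.

Section~\ref{sec:tools} collects the effective topology of $Q$. Section~\ref{sec:partitions} translates maps into $\mathbb{N}_{\mathrm{cof}}$ into closed partitions and proves Theorems~\ref{thm:sharp}(2) and~\ref{thm:top}. Section~\ref{sec:criterion} makes the implication (iii)$\Rightarrow$(i) effective, which reduces Theorem~\ref{thm:main} to a covering problem. That problem is solved by hand for an interval in Section~\ref{sec:interval} and for $Q$ in Section~\ref{sec:cube}. Section~\ref{sec:converse} proves Theorem~\ref{thm:sharp}(3).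

\section{Names, continuity and effectively closed sets}\label{sec:tools}

\subsection{Names as lists of neighborhoods}

Let $(U_k)_{k\in\mathbb{N}}$ be a computable list of the \emph{rational balls}, the open $d$-balls $B(c,r)$ with $c$ a rational point and $r>0$ rational. They form a basis of $Q$. A \emph{neighborhood name} of $x\in Q$ is an enumeration of $\{k:x\in U_k\}$. Cauchy names and neighborhood names can be computed from each other. From a Cauchy name $(z_n)$, list $B(c,r)$ once some $n$ has $d(z_n,c)+2^{-n}<r$; this happens exactly when $x\in B(c,r)$. From a neighborhood name, wait for a ball of radius at most $2^{-n}$ and let $z_n$ be its center. We use the two kinds of names interchangeably. All sets that we enumerate in order to produce a name are infinite, so a procedure that lists them with delays still writes an infinite sequence.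

The product topology on $\mathbb{N}_{\mathrm{cof}}^\omega$ has the subbasis $V_{i,m}=\{f:f(i)\ne m\}$, and a name of $f$ lists exactly the $V_{i,m}$ that contain $f$. In both spaces, then, a name of a point is a list of all subbasic sets ($U_k$ or $V_{i,m}$) containing it. For a finite word $w$ let $O(w)$ be the intersection of the subbasic sets listed in $w$. A point has a name extending $w$ if and only if it lies in the open set $O(w)$, because a correct finite list can be completed to a full one.

\begin{lemma}\label{lem:cont}
Let each of $Y$, $Z$ be a subspace of $Q$ or of $\mathbb{N}_{\mathrm{cof}}^\omega$. Every map $h:Y\to Z$ that is computable, or computable relative to an oracle, is continuous. In particular, computable homeomorphisms between such spaces are homeomorphisms.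
\end{lemma}

\begin{proof}
Let $V$ be a subbasic set with $h(y)\in V$, and let $p$ be a name of $y$. On input $p$ a realizer of $h$ lists $V$ at some stage, having read only a finite prefix $w$ of $p$. Every $y'\in Y\cap O(w)$ has a name extending $w$, and on that name the realizer also lists $V$, so $h(y')\in V$. Thus $h^{-1}(V)$ contains the relatively open neighborhood $Y\cap O(w)$ of $y$.
\end{proof}

The map $t\mapsto(t,0,0,\dots)$ is a computable homeomorphism of $[0,1]$ onto a subspace of $Q$, and it halves distances. Through it, Lemma~\ref{lem:cont} and all statements about subsets of $Q$ apply to $[0,1]$.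

\subsection{Effectively closed sets}

A set $P\subseteq Q$ is $\Pi^0_1$ if $Q\setminus P=\bigcup_{k\in W}U_k$ for a computably enumerable (c.e.) set $W$; an \emph{index} of $P$ is a program enumerating such a $W$. A family is \emph{uniformly} $\Pi^0_1$ if indices can be computed from the parameters of the family. A condition is \emph{semidecidable} if some procedure halts exactly when it holds. We use five standard facts, all uniform in indices.

\begin{enumerate}
\item[(F1)] \emph{Given a name of $x$, the conditions $x\in U_k$ and $x\notin P$ are semidecidable.} Wait until $k$, respectively an element of $W$, appears in a neighborhood name.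
\item[(F2)] \emph{Finite unions and intersections of $\Pi^0_1$ sets are $\Pi^0_1$, and so is $\varphi^{-1}([r,s])$ for computable $\varphi:Q\to[0,1]$ and rationals $r\le s$.} For intersections, merge the enumerations. For unions, note that $B(c_1,r_1)\cap B(c_2,r_2)$ is the union of the rational balls $B(c,r)$ with $d(c,c_j)+r<r_j$ for $j=1,2$, a decidable condition; so finite intersections of c.e.\ unions of balls are again such unions. For preimages, run a realizer of $\varphi$ on all finite words $w$, and enumerate $O(w)$ whenever the output on $w$ already proves that the value is below $r$ or above $s$. As in the proof of Lemma~\ref{lem:cont}, these sets $O(w)$ have union $Q\setminus\varphi^{-1}([r,s])$.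
\item[(F3)] \emph{For each $k$ there is a finite cover $B^k_1,\dots,B^k_{q_k}$ of $Q$ by $\Pi^0_1$ sets of diameter at most $2^{-k}$.} Take the cubes $\prod_{i<k+2}[a_i2^{-k-2},(a_i+1)2^{-k-2}]\times[0,1]^\omega$ with integers $0\le a_i<2^{k+2}$. They are $\Pi^0_1$ by (F2). The first $k+2$ coordinates contribute at most $2^{-k-2}$ to the diameter, and so do the remaining ones.
\item[(F4)] \emph{The condition $P\subseteq U_k$ is semidecidable.} It holds if and only if $U_k$ and the balls enumerated into $Q\setminus P$ cover $Q$, hence by compactness if and only if finitely many of them do. Finitely many rational balls $B(c_j,r_j)$ cover $Q$ if and only if, for some $l$, the lower corner $z$ of each cube $B^l_i$ satisfies $d(z,c_j)+2^{-l}<r_j$ for some $j$. Indeed, this decidable condition puts $B^l_i$ inside $B(c_j,r_j)$; and if the balls cover $Q$, it holds once $2^{-l}$ is below the minimum of the positive continuous function $\max_j(r_j-d(x,c_j))$.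
\item[(F5)] \emph{For each $\Pi^0_1$ set $K$ there is a computable $\rho_K:Q\to[0,\tfrac12]$ with $\rho_K^{-1}(0)=K$.} Let $B(c_s,r_s)$ be the ball enumerated into $Q\setminus K$ at step $s$, with $r_s=0$ if there is none, and put
\[
\rho_K(x)=\sum_{s}2^{-s-2}\min\bigl(1,\max(0,r_s-d(x,c_s))\bigr).
\]
The terms are uniformly computable and bounded by $2^{-s-2}$, and all of them vanish exactly when $x$ lies in none of the balls.
\end{enumerate}

\section{Closed partitions}\label{sec:partitions}

The closed sets of $\mathbb{N}_{\mathrm{cof}}$ other than $\mathbb{N}$ are finite unions of points. Therefore: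
\begin{quote}
\emph{a map $g:X\to\mathbb{N}_{\mathrm{cof}}$ is continuous if and only if each fiber $g^{-1}(m)$ is closed.}
\end{quote}
A continuous map into $\mathbb{N}_{\mathrm{cof}}$ is thus a countable partition of $X$ into closed sets, and a continuous map into $\mathbb{N}_{\mathrm{cof}}^\omega$ is a sequence of such partitions. For the discrete topology on $\mathbb{N}$ the members would have to be open as well. The positive results of this paper use the room that the word ``closed'' leaves.

\subsection{One piece is not enough}

A \emph{continuum} is a compact connected Hausdorff space. Sierpi\'nski's theorem \cite[Thm.~6.1.27]{engelking} says that if a continuum is the union of countably many pairwise disjoint closed sets, then at most one of them is nonempty. So every continuous map from a continuum to $\mathbb{N}_{\mathrm{cof}}$ is constant, and, coordinate by coordinate, so is every continuous map from a continuum to $\mathbb{N}_{\mathrm{cof}}^\omega$.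

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(2)]
Suppose that $\mathbf{Y}$ has a subspace computably homeomorphic to $[0,1]$ and is itself computably homeomorphic to a subspace of $\mathbb{N}_{\mathrm{cof}}^\omega$. Composition gives a computable injection $e:[0,1]\to\mathbb{N}_{\mathrm{cof}}^\omega$. It is continuous by Lemma~\ref{lem:cont}, hence constant, which is absurd.
\end{proof}

Since Lemma~\ref{lem:cont} holds relative to any oracle, so does this argument.

\subsection{The topological characterization}

\begin{proof}[Proof of Theorem~\ref{thm:top}]
Let $\mathcal{A}$ be the class of subsets of $X$ that are countable disjoint unions of closed subsets of $X$. It contains the closed sets. It is closed under countable disjoint unions, and under finite intersections because $\bigsqcup_iC_i\cap\bigsqcup_jC'_j=\bigsqcup_{i,j}(C_i\cap C'_j)$.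

(i)$\Rightarrow$(ii). Let $e:X\to\mathbb{N}_{\mathrm{cof}}^\omega$ be an embedding, $C_{k,m}=\{x:e(x)(k)=m\}$ and $G_{k,m}=X\setminus C_{k,m}$. The $C_{k,m}$ are closed, and $G_{k,m}=\bigsqcup_{m'\ne m}C_{k,m'}\in\mathcal{A}$. Since $e$ is an embedding, the finite intersections of sets $G_{k,m}$ form a countable basis $(V_j)$ of $X$, and each $V_j$ is in $\mathcal{A}$. An open set is a union of basic sets, but $\mathcal{A}$ is only known to be closed under disjoint unions, so we need the complements of the $V_j$ too. If $V_j=G_1\cap\dots\cap G_r$ with each $G_l$ of the form $G_{k,m}$ and $C_l=X\setminus G_l$, then sorting points by the first $G_l$ that they miss gives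
\[
X\setminus V_j=\bigsqcup_{l\le r}(G_1\cap\dots\cap G_{l-1}\cap C_l)\in\mathcal{A}.
\]
An arbitrary open set has the form $\bigcup_{j\in J}V_j=\bigsqcup_{j\in J}\bigl(V_j\cap\bigcap_{i\in J,\,i<j}(X\setminus V_i)\bigr)$, which is in $\mathcal{A}$.

(ii)$\Rightarrow$(iii). By separability, cover $X$ by open balls $W_0,W_1,\dots$ of radius $\epsilon/2$. Then $X=\bigsqcup_j\bigl(W_j\setminus\bigcup_{i<j}W_i\bigr)$. The $j$th term is the intersection of the open set $W_j\in\mathcal{A}$ with a closed set, so it is a countable disjoint union of closed sets, each contained in $W_j$ and so of diameter at most $\epsilon$.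

(iii)$\Rightarrow$(i). For $n\ge1$ choose a countable closed partition with diameters at most $2^{-n}$, and let $\mathcal{P}_n$ be the common refinement of the first $n$ of them. Each $\mathcal{P}_n$ is a countable closed partition with diameters at most $2^{-n}$, and $\mathcal{P}_{n+1}$ refines $\mathcal{P}_n$. Write $P_n(x)$ for the member of $\mathcal{P}_n$ containing $x$. Let $U$ be open. For $x\in U$ we have $P_n(x)\subseteq U$ for large $n$; let $n(x)$ be the least such $n$ and \emph{select} the set $P_{n(x)}(x)$. Countably many sets are selected, and their union is $U$. Two selected sets that meet are equal: if $P_{n(x)}(x)$ meets $P_{n(x')}(x')$ and $n(x)\le n(x')$, then by refinement $P_{n(x)}(x')=P_{n(x)}(x)\subseteq U$, so $n(x')=n(x)$. Let $g_U$ send $X\setminus U$ to $0$ and the selected sets to distinct positive integers. Its fibers are closed, so $g_U:X\to\mathbb{N}_{\mathrm{cof}}$ is continuous, and $U=\{x:g_U(x)\ne0\}$. Let $(W_k)$ be a countable basis and $g=(g_{W_k})_k$. Then $g$ is continuous; it is injective because basic sets separate points; and $g(W_k)=g(X)\cap V_{k,0}$ is open in $g(X)$. So $g$ is an embedding.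
\end{proof}

\section{An effective embedding criterion}\label{sec:criterion}

To make (iii)$\Rightarrow$(i) computable we must decide which sets are selected, and the condition $P\subseteq U$ is not available as a decidable test. Two changes repair this. We require the members of the partitions to be $\Pi^0_1$ in the compact space $Q$, and not merely closed in $X$, so that $P\subseteq U_k$ becomes semidecidable by (F4). And we select a set when an inclusion has been \emph{confirmed}, using the depth of the refinement as a clock.

\begin{lemma}\label{lem:criterion}
Let $X\subseteq Q$, and let $(F_{n,m})_{n\ge1,\,m\in\mathbb{N}}$ be uniformly $\Pi^0_1$ subsets of $Q$ such that for every $n$ the sets $F_{n,m}$ $(m\in\mathbb{N})$ are pairwise disjoint, cover $X$, and have diameter at most $2^{-n}$. Then $X$ is computably homeomorphic to a subspace of $\mathbb{N}_{\mathrm{cof}}^\omega$.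
\end{lemma}

\begin{proof}
For a string $\tau=(m_1,\dots,m_r)$ of natural numbers let $F_\tau=\bigcap_{s\le r}F_{s,m_s}$, with $F_\tau=Q$ for the empty string. These sets are uniformly $\Pi^0_1$ by (F2). For $x\in X$ let $h_x(n)$ be the unique $m$ with $x\in F_{n,m}$; uniqueness is where disjointness enters. Then $x\in F_\tau$ if and only if $\tau$ is a prefix of $h_x=(h_x(1),h_x(2),\dots)$.

Fix $k$. Call $\tau$ \emph{$k$-good} if, for some prefix $\tau'$ of $\tau$, the procedure of (F4) confirms $F_{\tau'}\subseteq U_k$ within $|\tau|$ steps. This is decidable, extensions of $k$-good strings are $k$-good, and $F_\tau\subseteq F_{\tau'}\subseteq U_k$ for $k$-good $\tau$. Call $\tau$ \emph{$k$-selected} if it is $k$-good and no proper prefix of it is; this is decidable too. Let $x\in X$.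
\begin{itemize}
\item If $x\in U_k$, then exactly one $k$-selected $\tau$ has $x\in F_\tau$. Indeed, $F_{h_x\upharpoonright n}$ contains $x$ and has diameter at most $2^{-n}$, so it lies in the open set $U_k$ for some $n$. If this is confirmed in $s$ steps, then $h_x\upharpoonright\max(n,s)$ is $k$-good. The strings $\tau$ with $x\in F_\tau$ are the prefixes of $h_x$, and among them exactly the shortest $k$-good one is $k$-selected.
\item If $x\notin U_k$, then no $k$-selected $\tau$ has $x\in F_\tau$, since $F_\tau\subseteq U_k$.
\end{itemize}
Fix a computable bijection $\mathrm{code}$ from strings to $\mathbb{N}$. Put $g_k(x)=0$ if $x\notin U_k$, and $g_k(x)=1+\mathrm{code}(\tau)$ if $x\in F_\tau$ with $\tau$ $k$-selected. Given a name of $x\in X$, use (F1) as follows: enumerate $0$ when $x\in U_k$ is observed; enumerate $1+\mathrm{code}(\tau)$ at once if $\tau$ is not $k$-selected; and enumerate $1+\mathrm{code}(\tau)$ for $k$-selected $\tau$ when $x\notin F_\tau$ is observed. By the two cases above, exactly one number is never enumerated, namely $g_k(x)$. The procedure is uniform in $k$, so $g=(g_k)_k:X\to\mathbb{N}_{\mathrm{cof}}^\omega$ is computable.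

Conversely, $0$ appears in a name of $g_k(x)$ if and only if $x\in U_k$. So a name of $g(x)$ yields a neighborhood name of $x$. Hence $g$ is injective and its inverse is computable.
\end{proof}

No effectiveness is asked of $X$ itself, and we never compute $h_x$ from $x$; we only refute wrong values, which is all that a name in $\mathbb{N}_{\mathrm{cof}}$ requires.

\begin{remark}
The criterion is sufficient and not necessary. The rationals $r_0,r_1,\dots$ of $[0,1]$ satisfy it with $F_{n,m}=\{r_m\}$. The irrationals embed by Section~\ref{sec:simple}, but they do not satisfy it: a countable disjoint family of small closed sets covering them, together with the singletons of the uncovered rationals, would partition $[0,1]$ into countably many closed sets, at least two of them nonempty.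
\end{remark}

Lemma~\ref{lem:criterion} applies to the largest possible $X$, namely $\bigcap_n\bigcup_mF_{n,m}$. Theorem~\ref{thm:main} thus reduces to a covering problem: find uniformly $\Pi^0_1$ families $\mathcal{F}^\varepsilon_n$, for two colors $\varepsilon\in\{0,1\}$ and $n\ge1$, each disjoint and with diameters at most $2^{-n}$, such that every point of $Q$ has a color $\varepsilon$ for which it is covered by $\mathcal{F}^\varepsilon_n$ for \emph{all} $n$.

\section{The open interval, by hand}\label{sec:interval}

We solve the covering problem for $(0,1)$ by a method that does not rely on rational and irrational coordinates. Put $t_j=2^{j-1}$ for $j\le0$ and $t_j=1-2^{-j-1}$ for $j\ge0$. The points $t_j$ $(j\in\mathbb{Z})$ increase from $0$ to $1$, with $t_{-1}=\frac14$, $t_0=\frac12$, $t_1=\frac34$. The closed intervals $[t_j,t_{j+1}]$ cover $(0,1)$, those with even $j$ are pairwise disjoint, and so are those with odd $j$. At a single scale, two disjoint closed families suffice.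

The difficulty is that a point must be covered by the same color at every scale. If we cut independently at each scale $n$, a point may be covered only by the even family at one scale and only by the odd family at the next, and one piece for each color sequence is uncountably many pieces. The pigeonhole principle does give every point a color that covers it at \emph{infinitely many} scales. So we renumber: the $n$th even family will consist of the intervals at which a point is covered by the even color for the $n$th time. Such a family mixes intervals of different scales, and to keep it disjoint we perform each cut inside an open interval of the previous cut.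

For finite sequences $\sigma$ of integers define open intervals $I_\sigma$ by $I_\emptyset=(0,1)$ and, if $I_\sigma=(a,b)$,
\[
I_{\sigma j}=\bigl(a+(b-a)t_j,\;a+(b-a)t_{j+1}\bigr).
\]
The points $a+(b-a)t_j$ are the \emph{cut points of $\sigma$}, and $J_\sigma$ is the closure of $I_\sigma$. Then $J_{\sigma j}\subseteq I_\sigma$, the length of $J_\sigma$ is at most $4^{-|\sigma|}$, and $I_\sigma$ is the disjoint union of the $I_{\sigma j}$ and the cut points of $\sigma$. Each $x\in(0,1)$ either is a cut point of exactly one $\sigma$ or has an infinite \emph{address} $\alpha\in\mathbb{Z}^\omega$ with $x\in I_{\alpha\upharpoonright s}$ for all $s$. Let $e(\sigma)$ be the number of even entries of $\sigma$, and for $n\ge1$ let $\mathcal{G}_n$ consist of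
\begin{itemize}
\item the intervals $J_\sigma$ with $e(\sigma)=n$ and the last entry of $\sigma$ even (Figure~\ref{fig:interval}), and
\item the singletons $\{t\}$ with $t$ a cut point of some $\sigma$ with $e(\sigma)\le n-2$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=12]
\draw[gray] (0,0)--(1,0);
\draw[gray] (0,-0.8)--(1,-0.8);
\foreach \x in {0.03125,0.0625,0.125,0.25,0.5,0.75,0.875,0.9375}
  \draw[dotted] (\x,0.1)--(\x,-0.95);
\foreach \x/\y in {0.03125/0.0625,0.125/0.25,0.5/0.75,0.875/0.9375}
  \draw[line width=3pt] (\x,0)--(\y,0);
\foreach \s/\w in {0.0625/0.0625,0.25/0.25,0.75/0.125}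
  \foreach \x/\y in {0.03125/0.0625,0.125/0.25,0.5/0.75,0.875/0.9375}
    \draw[line width=3pt] ({\s+\w*\x},-0.8)--({\s+\w*\y},-0.8);
\node[above] at (0.1875,0.05) {$J_{-2}$};
\node[above] at (0.375,0.05) {$I_{-1}$};
\node[above] at (0.625,0.05) {$J_{0}$};
\node[above] at (0.8125,0.05) {$I_{1}$};
\node[above] at (0.906,0.05) {$J_{2}$};
\node[below] at (0.406,-0.85) {$J_{-1,0}$};
\node[left] at (0,0) {$0$};
\node[right] at (1,0) {$1$};
\end{tikzpicture}
\caption{Some members of the first even family $\mathcal{G}_1$ in $(0,1)$. Top row: the closed even intervals of the first cut. Bottom row: inside each open odd interval of the first cut, the closed even intervals of the second cut. The latter lie in the gaps of the former, so all thick intervals are pairwise disjoint. The process continues in the gaps that remain.}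
\label{fig:interval}
\end{figure}

\emph{The family $\mathcal{G}_n$ is disjoint.} Let $J_\sigma$, $J_\tau$ be members with $\sigma\ne\tau$. Both strings end with their $n$th even entry, so neither is a prefix of the other. Let $\eta$ be the longest common prefix, with $\sigma$ extending $\eta j$ and $\tau$ extending $\eta j'$, $j\ne j'$. If $\sigma=\eta j$ and $\tau=\eta j'$, then $j,j'$ are even, so $|j-j'|\ge2$ and the intervals are disjoint. Otherwise one of the strings, say $\tau$, properly extends its child of $\eta$, and $J_\tau$ lies in the open interval $I_{\eta j'}$, which misses $J_{\eta j}\supseteq J_\sigma$. Next let $t$ be a cut point of $\sigma$. If $t\in J_{\tau j}$, then $t\in I_\tau$, so $\tau$ is a prefix of $\sigma$ and $e(\tau j)\le e(\sigma)+1$. Hence a singleton in $\mathcal{G}_n$ meets no interval in $\mathcal{G}_n$.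

\emph{What is covered.} A point with address $\alpha$ is covered by $\mathcal{G}_n$ if $\alpha$ has at least $n$ even entries. A cut point $t$ of $\sigma$ is covered by every $\mathcal{G}_n$. For $n\le e(\sigma)$ use the prefix of $\sigma$ ending at its $n$th even entry. For $n=e(\sigma)+1$ note that $t$ is the common endpoint of two consecutive intervals $J_{\sigma,j-1}$ and $J_{\sigma j}$, one of which is even. For larger $n$ use $\{t\}$.

Members of $\mathcal{G}_n$ have length at most $4^{-n}$ and dyadic endpoints computed from $\sigma$, so Lemma~\ref{lem:criterion} applies to the set $Y_0$ of all cut points and all points whose address has infinitely many even entries. Replacing ``even'' by ``odd'' throughout gives $Y_1$. Every address has infinitely many even or infinitely many odd entries, so $Y_0\cup Y_1=(0,1)$.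

\section{The Hilbert cube}\label{sec:cube}

Three things change in $Q$. There is no order along which to cut, so we cut along the levels of a function $\rho_K$ from (F5). A band between two levels of $\rho_K$ need not be small, so we first restrict to small cubes. And the common boundary of two neighboring bands is no longer a point that can be added as a singleton, so it has to be cut further like any other set. The class of sets that survives all three operations is that of differences $M\setminus R$ of $\Pi^0_1$ sets; these take over the role of the open intervals $I_\sigma$.

\subsection{One cut}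

For $c\in\mathbb{N}$ let $\Delta_c=[2^{-c-1},2^{-c}]$ and $\Delta_c^\circ=(2^{-c-1},2^{-c})$. The \emph{color} of $c$ is its parity, $0$ or $1$.

\begin{lemma}\label{lem:cut}
From indices of $\Pi^0_1$ sets $M,R\subseteq Q$ and a number $k$ one can compute indices of $\Pi^0_1$ sets $T_{i,c}$ and $E_{i,c}$ $(1\le i\le q_k,\ c\in\mathbb{N})$ such that, with $N=M\setminus R$ and $O_{i,c}=T_{i,c}\setminus(E_{i,c}\cup E_{i,c+1})$, the following hold.
\begin{enumerate}
\item[(C1)] $T_{i,c}\subseteq N$ and $\operatorname{diam}T_{i,c}\le2^{-k}$.
\item[(C2)] $T_{i,c}\cap T_{i',c'}=\emptyset$ if $(i,c)\ne(i',c')$ and $c,c'$ have the same color.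
\item[(C3)] $T_{i,c}\cap O_{j,b}=\emptyset$ if $(i,c)\ne(j,b)$.
\item[(C4)] $E_{i,c}\subseteq T_{i,c}\cap T_{i,c-1}$ for $c\ge1$.
\item[(C5)] $N$ is the disjoint union of the sets $O_{i,c}$ with $c\ge0$ and the sets $E_{i,c}$ with $c\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $B_i=B^k_i$ for the cubes of (F3). They overlap, so we remove from each cube the earlier ones together with $R$. Let $K_i=R\cup\bigcup_{j<i}B_j$ and $A_i=(M\cap B_i)\setminus K_i$. A point lies in $A_i$ if and only if it lies in $N$ and $i$ is least with $x\in B_i$. Since the cubes cover $Q$, the sets $A_i$ partition $N$. They need not be closed, but each is exhausted by closed bands. Let $\rho_i=\rho_{K_i}$, so that $A_i=\{x\in M\cap B_i:\rho_i(x)>0\}$, and put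
\[
T_{i,c}=\{x\in M\cap B_i:\rho_i(x)\in\Delta_c\},\qquad E_{i,c}=\{x\in M\cap B_i:\rho_i(x)=2^{-c}\}.
\]
These sets are $\Pi^0_1$, uniformly, by (F2), (F3) and (F5), and $O_{i,c}=\{x\in M\cap B_i:\rho_i(x)\in\Delta_c^\circ\}$. All three conditions force $\rho_i(x)>0$, so $T_{i,c}$, $E_{i,c}$ and $O_{i,c}$ are contained in $A_i\subseteq N\cap B_i$. This gives (C1), and it shows that sets with different first indices are disjoint. For a fixed $i$ the remaining claims are pulled back along $\rho_i:A_i\to(0,\frac12]\subseteq(0,1)$ from facts about intervals: $\Delta_c\cap\Delta_{c'}=\emptyset$ if $|c-c'|\ge2$, which covers distinct $c,c'$ of the same color; $\Delta_c\cap\Delta_b^\circ=\emptyset$ if $c\ne b$; $2^{-c}\in\Delta_c\cap\Delta_{c-1}$ for $c\ge1$; and $(0,1)$ is the disjoint union of the $\Delta^\circ_c$ $(c\ge0)$ and the points $2^{-c}$ $(c\ge1)$.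
\end{proof}

We call $T_{i,c}$ a \emph{band} of the color of $c$, $O_{i,c}$ its \emph{core}, and $E_{i,c}$ a \emph{level set}. They correspond to $J_{\sigma j}$, $I_{\sigma j}$ and the cut points. Cores and level sets are again differences of $\Pi^0_1$ sets, so the lemma can be iterated.

\subsection{The tree of cuts}

We define by recursion a tree of \emph{nodes} $\nu$, which are finite sequences of triples. Each node carries $\Pi^0_1$ sets $M_\nu,R_\nu$, the set $N_\nu=M_\nu\setminus R_\nu$, and counters $a^0_\nu,a^1_\nu\in\mathbb{N}$. The counter $a^\varepsilon_\nu$ records how often the points of $N_\nu$ have been covered by bands of color $\varepsilon$ on the way to $\nu$. The root is the empty sequence, with $M=Q$, $R=\emptyset$ and both counters $0$. Given $\nu$, apply Lemma~\ref{lem:cut} to $M_\nu$, $R_\nu$ and $k=|\nu|+1$, and call the resulting sets $T^\nu_{i,c}$, $E^\nu_{i,c}$, $O^\nu_{i,c}$. The children of $\nu$ are, for $1\le i\le q_k$: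
\begin{itemize}
\item the \emph{core children} $\nu^\frown(i,c,\circ)$, $c\ge0$, with $M=T^\nu_{i,c}$ and $R=E^\nu_{i,c}\cup E^\nu_{i,c+1}$, so $N=O^\nu_{i,c}$; only the counter of the color of $c$ increases by $1$;
\item the \emph{level children} $\nu^\frown(i,c,\bullet)$, $c\ge1$, with $M=E^\nu_{i,c}$ and $R=\emptyset$, so $N=E^\nu_{i,c}$; both counters increase by $1$.
\end{itemize}
The set of nodes is decidable, the counters are computable from $\nu$ and bounded by $|\nu|$, and the recursion computes indices of $M_\nu$, $R_\nu$ and $T^\nu_{i,c}$ from $\nu,i,c$. By (C5), $N_\nu$ is the disjoint union of the sets $N_{\nu'}$ over the children $\nu'$ of $\nu$. Consequently: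
\begin{enumerate}
\item[(T1)] $N_{\nu'}\subseteq N_\nu$ if $\nu'$ extends $\nu$.
\item[(T2)] $N_\nu\cap N_{\nu'}=\emptyset$ if $\nu,\nu'$ are incomparable, since they extend distinct children of their longest common prefix.
\item[(T3)] For each $x\in Q$ there is a path $\nu_0\subset\nu_1\subset\cdots$ with $|\nu_s|=s$ and $x\in N_{\nu_s}$ for all $s$.
\end{enumerate}

For $\varepsilon\in\{0,1\}$ and $n\ge1$, the bands that cover a point in color $\varepsilon$ for the $n$th time form the family
\[
\mathcal{F}^\varepsilon_n=\bigl(T^\nu_{i,c}\;:\;a^\varepsilon_\nu=n-1,\ c\text{ has color }\varepsilon\bigr),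
\]
indexed by the triples $(\nu,i,c)$. By (C1) each member has diameter at most $2^{-|\nu|-1}\le2^{-n}$, because $n-1=a^\varepsilon_\nu\le|\nu|$. This is the reason for cutting at scale $k=|\nu|+1$.

\begin{lemma}\label{lem:disjoint}
Members of $\mathcal{F}^\varepsilon_n$ with different indices are disjoint.
\end{lemma}

\begin{proof}
Let $T^\nu_{i,c}$ and $T^{\nu'}_{i',c'}$ be members with $(\nu,i,c)\ne(\nu',i',c')$. If $\nu=\nu'$, apply (C2), since $c$ and $c'$ both have color $\varepsilon$. If $\nu,\nu'$ are incomparable, the bands lie in $N_\nu$ and $N_{\nu'}$ by (C1), and these are disjoint by (T2). In the remaining case one node properly extends the other, and we name them so that $\nu'$ extends $\nu$. Let $\mu$ be the child of $\nu$ that $\nu'$ extends. Counters never decrease along the tree and $a^\varepsilon_\nu=a^\varepsilon_{\nu'}=n-1$, so the step from $\nu$ to $\mu$ leaves the $\varepsilon$-counter unchanged. Hence $\mu$ is a core child $\nu^\frown(j,b,\circ)$ with $b$ not of color $\varepsilon$. By (C1) and (T1),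
\[
T^{\nu'}_{i',c'}\subseteq N_{\nu'}\subseteq N_\mu=O^\nu_{j,b}.
\]
As $c$ has color $\varepsilon$ and $b$ does not, $(i,c)\ne(j,b)$, and (C3) gives $T^\nu_{i,c}\cap O^\nu_{j,b}=\emptyset$.
\end{proof}

\begin{lemma}\label{lem:cover}
For every $x\in Q$ there is $\varepsilon\in\{0,1\}$ such that $x\in\bigcup\mathcal{F}^\varepsilon_n$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Take the path $(\nu_s)$ of (T3). Each step increases at least one counter, so $a^\varepsilon_{\nu_s}\to\infty$ for some $\varepsilon$. Let $n\ge1$. The counter starts at $0$ and grows by at most $1$ per step, so there is $s$ with $a^\varepsilon_{\nu_s}=n-1$ and $a^\varepsilon_{\nu_{s+1}}=n$. Write $\nu=\nu_s$. If $\nu_{s+1}=\nu^\frown(i,c,\circ)$, then $c$ has color $\varepsilon$ and $x\in O^\nu_{i,c}\subseteq T^\nu_{i,c}$, a member of $\mathcal{F}^\varepsilon_n$. If $\nu_{s+1}=\nu^\frown(i,c,\bullet)$, then $c\ge1$ and $x\in E^\nu_{i,c}\subseteq T^\nu_{i,c}\cap T^\nu_{i,c-1}$ by (C4). One of $c,c-1$ has color $\varepsilon$, and the corresponding band is a member of $\mathcal{F}^\varepsilon_n$.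
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathbf{X}_\varepsilon=\bigcap_{n\ge1}\bigcup\mathcal{F}^\varepsilon_n$. Fix $\varepsilon$ and a computable coding of triples by numbers. Let $F_{n,m}=T^\nu_{i,c}$ if $m$ codes an index $(\nu,i,c)$ of $\mathcal{F}^\varepsilon_n$, which is decidable, and $F_{n,m}=\emptyset$ otherwise. These sets are uniformly $\Pi^0_1$, have diameter at most $2^{-n}$, cover $\mathbf{X}_\varepsilon$, and are pairwise disjoint for fixed $n$ by Lemma~\ref{lem:disjoint}. By Lemma~\ref{lem:criterion}, $\mathbf{X}_\varepsilon$ is computably homeomorphic to a subspace of $\mathbb{N}_{\mathrm{cof}}^\omega$. By Lemma~\ref{lem:cover}, $\mathbf{X}_0\cup\mathbf{X}_1=Q$.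
\end{proof}

\begin{remark}
The treatment of level sets is forced by Lemma~\ref{lem:disjoint}. The set $E^\nu_{i,c}$ lies in two bands of different colors. Suppose that it were attached to the core $O^\nu_{i,c}$, or made a child that raises only the counter of the color of $c$. Let $\varepsilon$ be the color of $c-1$. The next cut would produce bands of color $\varepsilon$, still at counter value $a^\varepsilon_\nu$, and any of them that meets $E^\nu_{i,c}$ would meet $T^\nu_{i,c-1}$, a member of the same family. Raising both counters avoids the collision, and (C4) shows that both increases are earned.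
\end{remark}

\subsection{Computable metric spaces}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(1)]
Let $(X,d_X,(a_i))$ be a computable metric space and put $\iota(x)=\bigl(\min(1,d_X(x,a_i))\bigr)_i\in Q$. If $p$ is a name of $x$, then $d_X(a_{p(n)},a_i)$ is within $2^{-n}$ of $d_X(x,a_i)$. So the coordinates of $\iota(x)$ are uniformly computable from $p$, and $\iota$ is computable. Given a name of $\iota(x)$ and $n$, search for $i$ with $\iota(x)_i<2^{-n}$. The search succeeds by density, and then $d_X(x,a_i)<2^{-n}$ because $2^{-n}\le1$. This computes a name of $x$, so $\iota$ is a computable homeomorphism onto $\iota(X)$. Now $X=\iota^{-1}(\mathbf{X}_0)\cup\iota^{-1}(\mathbf{X}_1)$, and $\iota^{-1}(\mathbf{X}_\varepsilon)$ is computably homeomorphic to the subspace $\iota(X)\cap\mathbf{X}_\varepsilon$ of $\mathbf{X}_\varepsilon$, hence to a subspace of $\mathbb{N}_{\mathrm{cof}}^\omega$.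
\end{proof}

\section{The converse fails}\label{sec:converse}

The basic open sets of $\mathbb{N}_{\mathrm{cof}}^\omega$ have the form $\{f:f(i)\notin D_i\text{ for all }i<k\}$ with finite sets $D_i$, and any two of them intersect. A Hausdorff subspace must avoid such intersections, and this makes it small. To measure smallness we use the cylinders $[s]=\{f:s\subset f\}$ for finite strings $s$ of natural numbers: a Hausdorff subspace misses a subcylinder of every cylinder, and countably many such sets can be avoided one after another.

\begin{lemma}\label{lem:hausdorff}
Let $Y\subseteq\mathbb{N}_{\mathrm{cof}}^\omega$ be Hausdorff. For every string $s$ there is $s'\supseteq s$ with $[s']\cap Y=\emptyset$.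
\end{lemma}

\begin{proof}
Suppose that $Y$ meets $[s']$ for every $s'\supseteq s$. The cylinders $[s0]$ and $[s1]$ provide distinct points $y,y'\in Y\cap[s]$. Since $Y$ is Hausdorff, they have disjoint relatively open neighborhoods, which we shrink to basic ones:
\[
W=\{f\in Y:f(i)\notin D_i\text{ for all }i<k\}\ni y,\qquad W'=\{f\in Y:f(i)\notin D'_i\text{ for all }i<k\}\ni y'.
\]
Adding empty sets $D_i,D_i'$, we may use the same $k$ in both and assume $k\ge|s|$. For $i<|s|$ we have $s(i)=y(i)\notin D_i$ and $s(i)=y'(i)\notin D'_i$. For $|s|\le i<k$ choose any $s'(i)$ outside the finite set $D_i\cup D'_i$. This gives $s'\supseteq s$ of length $k$ with $s'(i)\notin D_i\cup D'_i$ for all $i<k$. Any $f\in Y\cap[s']$ lies in $W\cap W'$, a contradiction.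
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(3)]
Let $Y_0,Y_1,\dots$ be Hausdorff subspaces of $\mathbb{N}_{\mathrm{cof}}^\omega$. By Lemma~\ref{lem:hausdorff} choose $s_0\subseteq s_1\subseteq\cdots$ with $[s_n]\cap Y_n=\emptyset$. Any function $f$ extending all $s_n$ lies in no $Y_n$, so the $Y_n$ do not cover $\mathbb{N}_{\mathrm{cof}}^\omega$.

If $\mathbb{N}_{\mathrm{cof}}^\omega$ $\sigma$-embedded into $Q$, then by Lemma~\ref{lem:cont} its pieces would be homeomorphic to subspaces of $Q$, hence Hausdorff, which we have just excluded. By (B1), $\mathrm{Spec}(\mathbb{N}_{\mathrm{cof}}^\omega)\not\subseteq\mathrm{Spec}(Q)$, so by (B2) and (B3) some graph-cototal degree is not continuous. By Theorem~\ref{thm:main} and (B1)--(B3), every continuous degree is graph-cototal. The inclusion is therefore proper.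
\end{proof}

\begin{thebibliography}{9}

\bibitem{engelking}
Engelking, \emph{General Topology}.

\bibitem{slides}
\emph{How computability-theoretic degree structures and topological spaces are related},
\texttt{http://lagrange.math.siu.edu/calvert/OnlineSeminar/Pauly200924.pdf}.

\end{thebibliography}
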